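# Universal locally finite groups of cardinality $\aleph_1$: there is no universal object

## 1. The guess "consistently yes", tested at $\aleph_0$, at $2^{\aleph_0}$ and on abelian groups

Can one universal locally finite group of cardinality $\aleph_1$ contain a copy of every other one? More carefully: is it *consistent with ZFC* that it can? The question comes from "On Universal Locally Finite Groups", https://shelah.logic.at/files/95681/174.pdf. A natural first guess is **yes, this is consistent**: nonexistence theorems are available under some hypotheses on cardinal arithmetic, and one may hope that in a model with large continuum a single group of size $\aleph_1$ manages to absorb everything. Let us fix the terms and test the guess.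

**Definition (locally finite).** A group is *locally finite* (LF) if each of its finitely generated subgroups is finite.

Subgroups, quotients and finite direct powers of LF groups are LF. For instance, let $\mathrm{FSym}(\omega)$ be the group of permutations of $\omega$ that move only finitely many points. Finitely many such permutations move points of one finite set only, so they generate a finite group. Hence $\mathrm{FSym}(\omega)$ is LF.

**Definition (u.l.f. group).** Following P. Hall, a group $G$ is *universal locally finite* (u.l.f.) if it is locally finite, every finite group embeds in $G$, and any two isomorphic finite subgroups of $G$ are conjugate in $G$. We write $ULF_\lambda$ for the class of u.l.f. groups of cardinality $\lambda$.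

The group $\mathrm{FSym}(\omega)$ has the first two properties (the second by Cayley's theorem), but not the third: $\langle(1\,2)\rangle$ and $\langle(1\,2)(3\,4)\rangle$ are isomorphic, and they are not conjugate because the cycle types differ. To see how conjugacy can be forced, let $K$ be a finite group and $\varphi:A\to B$ an isomorphism between subgroups of $K$. Embed $K$ in $\mathrm{Sym}(K)$ by right multiplication. Then $A$ and $B$ both act freely on $K$, with the same number $|K|/|A|$ of orbits. So there is a bijection $g$ of $K$ with $(xa)g=(xg)(a\varphi)$ for $x\in K$, $a\in A$, and conjugation by $g$ carries $a$ to $a\varphi$. Thus $A$ and $B$ become conjugate in $\mathrm{Sym}(K)$.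

**Definition (universal object).** A *universal object* in $ULF_\lambda$ is a group $G\in ULF_\lambda$ such that every $H\in ULF_\lambda$ admits a group monomorphism $H\to G$.

We may use the following known results.

1. Up to isomorphism there is a unique countable u.l.f. group.
2. Every u.l.f. group contains an isomorphic copy of every countable locally finite group.
3. Every locally finite group can be extended to a u.l.f. group.
4. (Grossberg–Shelah) There is no universal object in $ULF_{2^{\aleph_0}}$. If $2^{\aleph_0}<2^{\aleph_1}$, there is no universal object in $ULF_{\aleph_1}$.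
5. (Grossberg–Shelah) There is a model of ZFC in which $2^{\aleph_0}=2^{\aleph_1}$ and there is no universal object in $ULF_{\aleph_1}$.

**Cardinality $\aleph_0$.** By facts 1 and 2 the countable u.l.f. group is a universal object in $ULF_{\aleph_0}$. This supports the guess.

**Abelian groups of cardinality $\aleph_1$.** An abelian group is LF exactly when it is torsion. A torsion abelian group of size $\le\aleph_1$ embeds in a divisible torsion group of size $\le\aleph_1$, and such a group is a direct sum of at most $\aleph_1$ Prüfer groups $\mathbb Z(p^\infty)$. So $\bigoplus_p\bigoplus_{\omega_1}\mathbb Z(p^\infty)$, of size $\aleph_1$, contains every LF abelian group of size at most $\aleph_1$. This again supports the guess; it also says that any obstruction must use noncommuting elements.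

**Cardinality $2^{\aleph_0}$.** Here fact 4 says no. In particular, if $2^{\aleph_0}=\aleph_1$, there is no universal object in $ULF_{\aleph_1}$.

**Counting subgroups.** A group $G$ of size $\aleph_1$ has at most $2^{\aleph_1}$ subgroups, and there are at most $2^{\aleph_1}$ multiplication tables on $\omega_1$. This count produces no contradiction. Facts 4 and 5 leave room only in models with $2^{\aleph_0}=2^{\aleph_1}$, so in models where $2^{\aleph_0}>\aleph_1$.

The guess turns out to be wrong.

**Theorem 1 (ZFC).** There is no universal object in $ULF_{\aleph_1}$. Hence "there exists a universal object in $ULF_{\aleph_1}$" is not consistent with ZFC (assuming ZFC itself is consistent).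

When $2^{\aleph_0}>\aleph_1$ we prove a stronger nonembedding statement, for which one definition is needed.

**Definition ($\mu(\lambda)$).** For $\lambda\ge\aleph_1$ let $\mu(\lambda)$ be the least size of a family $\mathcal A$ of countable subsets of $\lambda$ such that every countable subset of $\lambda$ lies in a member of $\mathcal A$.

Such a family covers $\lambda$ by countable sets. Since $\lambda$ is uncountable, the family is uncountable, and then $\lambda\le\mu(\lambda)\cdot\aleph_0=\mu(\lambda)$. For example, $\mu(\aleph_1)=\aleph_1$: every countable subset of $\omega_1$ is bounded, so the family of all countable ordinals works.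

**Theorem 2 (ZFC).** Let $\lambda\ge\aleph_1$ with $\mu(\lambda)<2^{\aleph_0}$. Let $(G_i)_{i\in I}$ be a family of fewer than $2^{\aleph_0}$ arbitrary groups (not necessarily locally finite), each of cardinality $\le\lambda$. Then some locally finite group of cardinality $\aleph_1$ embeds in no $G_i$.

## 2. Passing from $ULF_{\aleph_1}$ to all LF groups of size $\aleph_1$

This section deduces Theorem 1 from Theorem 2.

**Lemma 3.** Every infinite LF group $H$ of cardinality $\lambda$ is contained in a u.l.f. group of cardinality $\lambda$.

*Proof.* By fact 3 there is a u.l.f. group $W\supseteq H$. Up to isomorphism there are only countably many finite groups. So there is a subgroup $W_0\le W$ with $|W_0|=\lambda$ that contains $H$ and a copy of each finite group. Given $W_n$ with $|W_n|=\lambda$, let $W_{n+1}$ be generated by $W_n$ together with, for each pair $(A,B)$ of isomorphic finite subgroups of $W_n$, one element $g\in W$ with $A^g=B$. There are at most $\lambda$ such pairs, so $|W_{n+1}|=\lambda$. The union $\bigcup_nW_n$ is a subgroup of $W$, hence LF; it has size $\lambda$ and contains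 every finite group. Any two isomorphic finite subgroups of it already lie in some $W_n$, so they are conjugate in $W_{n+1}$. $\square$

*Proof of Theorem 1 from Theorem 2.* If $2^{\aleph_0}=\aleph_1$, then $ULF_{\aleph_1}=ULF_{2^{\aleph_0}}$ has no universal object by fact 4. Let $2^{\aleph_0}>\aleph_1$ and suppose $G\in ULF_{\aleph_1}$ is universal. By Lemma 3 every LF group of cardinality $\aleph_1$ embeds in a member of $ULF_{\aleph_1}$, hence in $G$. This contradicts Theorem 2 with $\lambda=\aleph_1$, the one-member family $\{G\}$, and $\mu(\aleph_1)=\aleph_1<2^{\aleph_0}$. $\square$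

From here on we prove Theorem 2.

## 3. Coding sets of primes and counting codes

Let $\Pi$ be the set of primes $\ge5$. There are $2^{\aleph_0}$ nonempty sets $r\subseteq\Pi$. A sensible plan is to attach to each $r$ an LF group $H_r$ so that $r$ can be read off from an embedding $H_r\to G$ using fewer than $2^{\aleph_0}$ pieces of data in $G$.

**Countable codes fail.** Try $H_r=\bigoplus_{p\in r}\mathbb Z/p$. If $H_r\le G$ and $p\in r$, then $G$ contains a witness for $p$, namely an element of order $p$. But if $p\notin r$, nothing prevents $G$ from containing an element of order $p$; the group $\bigoplus_{p\in\Pi}\mathbb Z/p$ contains all the $H_r$ at once. The argument breaks at "$p\notin r$ implies no witness in $G$": the larger group is free to add witnesses. By facts 1 and 2 this cannot be repaired with countable codes of any kind, since the countable u.l.f. group contains every countable LF group.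

So we weaken the demand and use uncountability. We attach to $r$ a sequence of *finite* tuples $x_\gamma$, $\gamma<\omega_1$. A potential witness for $p$ will be a homomorphism $\mathbf d$ of a fixed finite group into $G$. For $p\notin r$ we do not ask that there be no witness; we ask that each single $\mathbf d$ works for only countably many $\gamma$.

One difficulty remains. The group $G$ may contain uncountably many $\mathbf d$, and then countable bounds, one for each $\mathbf d$, may be cofinal in $\omega_1$. This is where the covering families behind $\mu(\lambda)$ enter: they confine the relevant $\mathbf d$ to a countable set without naming that set in advance. The next proposition makes the plan precise.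

**Proposition 4.** For each $p\in\Pi$ let $\Delta_p$ be a finite group. Suppose that "$(\mathbf d;x)$ is $p$-good in $G$" is a property of a group $G$, a homomorphism $\mathbf d:\Delta_p\to G$ and a $4$-tuple $x$ from $G$, and that it is preserved by embeddings of groups. Suppose that for each nonempty $r\subseteq\Pi$ there are an LF group $H_r$ of cardinality $\aleph_1$, $4$-tuples $x^r_\gamma$ from $H_r$ ($\gamma<\omega_1$) and homomorphisms $\varepsilon^r_p:\Delta_p\to H_r$ ($p\in r$) such that:

* (P1) if $p\in r$, then $(\varepsilon^r_p;x^r_\gamma)$ is $p$-good in $H_r$ for every $\gamma<\omega_1$;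
* (P2) if $p\in\Pi\setminus r$, $f:H_r\to G$ is an embedding into any group, and $\mathbf d:\Delta_p\to G$ is a homomorphism, then $\{\gamma<\omega_1:(\mathbf d;f(x^r_\gamma))\text{ is }p\text{-good in }G\}$ is countable.

Then the conclusion of Theorem 2 holds, witnessed by one of the groups $H_r$.

*Proof.* Suppose, for a contradiction, that for every nonempty $r\subseteq\Pi$ there are $i_r\in I$ and an embedding $f_r:H_r\to G_{i_r}$.

**Step 1 (confine the witnesses).** The purpose is to put all the homomorphisms $f_r\circ\varepsilon_p^r$ inside one of few countable sets. For each $i$ fix a family $\mathcal A_i$ of countable subsets of $G_i$, with $|\mathcal A_i|\le\mu(\lambda)$, such that every countable subset of $G_i$ lies in a member of $\mathcal A_i$; to get one, pull back a family for $\lambda$ along an injection $G_i\to\lambda$. The set $f_r[\bigcup_{p\in r}\varepsilon^r_p(\Delta_p)]$ is countable, so we may choose $A_r\in\mathcal A_{i_r}$ containing it.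

**Step 2 (one bound for all confined witnesses).** The purpose is an ordinal beyond every $\gamma$ at which some $p\notin r$ has a witness inside $A_r$. Since $\Delta_p$ is finite and $A_r$ is countable, there are only countably many pairs $(p,\mathbf d)$ with $p\in\Pi\setminus r$ and $\mathbf d:\Delta_p\to G_{i_r}$ a homomorphism with range in $A_r$. For each of them the set of $\gamma$ at which $(\mathbf d;f_r(x_\gamma^r))$ is $p$-good is countable by (P2). Hence there is $\gamma_r<\omega_1$ such that all these sets are contained in $\gamma_r$, that is, all their elements are $<\gamma_r$.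

**Step 3 (pigeonhole).** The purpose is to find two sets with the same data. Consider the map
$$r\longmapsto\big(i_r,\ A_r,\ \gamma_r,\ f_r(x^r_{\gamma_r})\big).$$
The number of values is at most $|I|\cdot\mu(\lambda)\cdot\aleph_1\cdot\lambda$, because a $4$-tuple from $G_i$ can take at most $\lambda$ values. Since $|I|<2^{\aleph_0}$ and $\aleph_1\le\lambda\le\mu(\lambda)<2^{\aleph_0}$, this is less than $2^{\aleph_0}$. Hence there are $r\ne r'$ with the same value. Let $i,A,\gamma$ be the common first three entries. By symmetry we may choose $p\in r\setminus r'$.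

**Step 4 (transfer a witness).** The purpose is to use the witness of $r$ against $r'$. Let $\mathbf d=f_r\circ\varepsilon^r_p:\Delta_p\to G_i$. Its range lies in $A_r=A=A_{r'}$. By (P1) and preservation under embeddings, $(\mathbf d;f_r(x^r_\gamma))$ is $p$-good in $G_i$. But $f_r(x^r_\gamma)=f_{r'}(x^{r'}_\gamma)$. So $p\in\Pi\setminus r'$, the range of $\mathbf d$ is inside $A_{r'}$, and $(\mathbf d;f_{r'}(x^{r'}_\gamma))$ is $p$-good. By the choice of $\gamma_{r'}$ we get $\gamma<\gamma_{r'}=\gamma$, a contradiction. $\square$

It was essential in Step 3 that $x_\gamma^r$ is a *finite* tuple. With one tuple for each $p\in r$, the data would contain a countable sequence from $G_i$; already a two-element set has $2^{\aleph_0}$ such sequences, and the pigeonhole argument would stop. So the same four elements must serve all primes $p\in r$ simultaneously. This requirement shapes everything below.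

## 4. A $p$-th root that cannot exist

We need a finite configuration whose presence for two indices $\beta<\beta'$ is impossible in *every* group when $p\notin r$. The arithmetic behind it is one line: if $u=\eta^p$, $\eta^m=1$ and $p\mid m$, then $u^{m/p}=\eta^m=1$, so $u$ does not have order $m$. If $p\nmid m$ there is no conflict: in $\mathbb Z/7$, the generator $1$ is $5\cdot 3$.

**Conventions.** $x^y=y^{-1}xy$ and $[x,y]=x^{-1}y^{-1}xy$; permutations and automorphisms act on the right, except that an automorphism called $\nu$ is written $\nu(\cdot)$. We write $[p]=\{1,\dots,p\}$ and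
$$\zeta(x,y)=\big[\,x^{-1}y,\ (x^{-1}y)^x\,\big].\tag{1}$$

We have $\zeta(x,1)=[x^{-1},x^{-1}]=1$ and $\zeta(1,y)=[y,y]=1$. If $A,B$ are elementwise commuting subgroups, $x,y\in A$ and $x',y'\in B$, then
$$\zeta(xx',yy')=\zeta(x,y)\,\zeta(x',y'),\tag{2}$$
since $(xx')^{-1}yy'=(x^{-1}y)(x'^{-1}y')$, its conjugate by $xx'$ is $(x^{-1}y)^x(x'^{-1}y')^{x'}$, and the commutator of these two products splits.

**Lemma 5 (model case).** Let $\rho_{i,\iota}$ ($i\in[p]$, $\iota=1,2$) be elements of a group such that $\rho_{i,\iota}$ and $\rho_{j,\iota'}$ commute whenever $i\ne j$. Let $\zeta(\rho_{i,1},\rho_{i,2})=z$ for all $i$, with $z^m=1$ and $p\mid m$. Put $k_\iota=\rho_{1,\iota}\cdots\rho_{p,\iota}$. Then $u=\zeta(k_1,k_2)$ satisfies $u^{m/p}=1$.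

*Proof.* By (2), applied repeatedly, $u=z^p$. So $u^{m/p}=z^m=1$. $\square$

So we would like goodness for $p$ to say: $k_\gamma$ splits into $p$ pieces, permuted by a copy of $\mathrm{Sym}(p)$ provided by $\mathbf d$. In $H_r$ we would arrange that $\zeta(k_\beta,k_{\beta'})$ has order $m_{\beta\beta'}$, a number prime to all $p\in r$ and divisible by many $p\notin r$.

Two observations show what has to be built around this.

*The modulus must vary with the pair.* In an LF group the order $m_{\beta\beta'}$ is finite, so one pair can exclude only finitely many primes. We shall take injections $e_{\beta'}:\beta'\to\omega$ and let $m_{\beta\beta'}$ be the product of the primes $q\in\Pi\setminus r$ with $q\le e_{\beta'}(\beta)$. An infinite set of $\beta$ below $\beta'$ contains some $\beta$ with $e_{\beta'}(\beta)\ge p$; this is what will give "countable" in (P2).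

*The pieces are not available in $H_r$.* If $p\notin r$, the homomorphism $\mathbf d$ in $G$ is arbitrary, and so are the pieces that it cuts out. The only relations between index $\beta$ and index $\beta'$ that we control are relations between the elements of the tuples $x_\beta,x_{\beta'}$ themselves. Hence the tuple contains, besides $k$, three letters $X,Y,Z$. In $H_r$ the letter $X$ is a product over *all* $p\in r$ of a piece for $p$, and $\mathbf d$ must extract the $p$-piece from it. We do this by a sign change $n$ that inverts the $p$-piece and fixes the rest: if the piece $\rho$ has order $3$, then $X^{-1}X^{n}=\rho^{-2}=\rho$. In a group $G$ where $p\notin r$, we get $X=\rho R$ with a remainder $R$ of which we know only that $\mathbf d$ centralizes it. These remainders spoil Lemma 5 by error terms centralized by $\mathbf d(\Delta_p)$. The cure is a second sign change that inverts $u$ while fixing all the error terms.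

## 5. Signed slots and $p$-good tuples

Let $p\in\Pi$. *Slots* are pairs $s=(c,i)\in\{0,1,2\}\times[p]$, and $c$ is the *class* of the slot. Let $\Delta_p$ be the finite group of permutations of signed slots $(\tau,c,i)$, $\tau=\pm1$, generated by

* $n_c$, which changes the sign of the signed slots of class $c$ and fixes all others;
* $\pi_c$ for $\pi\in\mathrm{Sym}(p)$, given by $(\tau,c,i)\mapsto(\tau,c,i\pi)$ and fixing the other classes;
* $\hat\sigma$ for $\sigma\in\mathrm{Sym}\{0,1,2\}$, given by $(\tau,c,i)\mapsto(\tau,c\sigma,i)$.

For fixed $c$ the elements $n_c,\pi_c$ generate a copy of $\{\pm1\}\times\mathrm{Sym}(p)$ acting only on class $c$, and the $\hat\sigma$ permute the three copies. So $\Delta_p=(\{\pm1\}\times\mathrm{Sym}(p))\wr\mathrm{Sym}(3)$. Every element of $\Delta_p$ commutes with the global sign change: if $(1,s)\delta=(\tau,s')$, then $(-1,s)\delta=(-\tau,s')$. Let $\Delta_p^+$ be the subgroup generated by the $\pi_c$ and $\hat\sigma$. It preserves signs, and it is transitive on slots, on ordered pairs of slots in distinct classes, and on ordered pairs of distinct slots in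 the same class.

Given a homomorphism $\mathbf d:\Delta_p\to G$ we write $g^\delta=g^{\mathbf d(\delta)}$.

**Definition ($p$-good).** A tuple $(\mathbf d;X,Y,Z,k)$ with $X,Y,Z,k\in G$ is *$p$-good* if:

* (g1) the subgroup $B$ generated by all $\Delta_p$-conjugates of $X,Y,Z,k$ is abelian;
* (g2) $X^{n_2}=X$, $Y^{n_2}=Y$, $Z^{n_1}=Z$;
* (g3) there are $\rho_s\in B$ ($s$ a slot) with $\rho_s^\delta=\rho_{s'}^{\tau}$ whenever $(1,s)\delta=(\tau,s')$, and
$$\rho_{(1,1)}=X^{-1}X^{n_1},\quad \rho_{(1,2)}=Y^{-1}Y^{n_1},\quad \rho_{(2,1)}=Z^{-1}Z^{n_2},\quad k=\prod_{i=1}^p\rho_{(0,i)};$$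
* (g4) $R_X:=\rho_{(1,1)}^{-1}X$ and $R_Y:=\rho_{(1,2)}^{-1}Y$ commute with $\mathbf d(\Delta_p)$.

All of this is expressed by equations in $G$, and the elements $\rho_s$ are mapped along by an embedding. So $p$-goodness is preserved by embeddings of groups.

*Example.* Let $B$ be the elementary abelian $3$-group with basis $\{\rho_s\}$, let $\Delta_p$ act by $\rho_s^\delta=\rho_{s'}^\tau$ when $(1,s)\delta=(\tau,s')$, and let $G=B\rtimes\Delta_p$. Here $n_1(1\,2)_1$ sends $(1,1,1)$ to $(-1,1,2)$, so it maps $\rho_{(1,1)}$ to $\rho_{(1,2)}^{-1}$. Put $X=\rho_{(1,1)}$, $Y=\rho_{(1,2)}$, $Z=\rho_{(2,1)}$, $k=\prod_i\rho_{(0,i)}$. Then (g1) is clear; (g2) holds because $n_2$ fixes class 1 and $n_1$ fixes class 2; and $X^{-1}X^{n_1}=\rho_{(1,1)}^{-2}=\rho_{(1,1)}$, similarly for $Y$ and $Z$. The remainders are $R_X=R_Y=1$. In $G\times\langle q\rangle$ we may replace $X$ by $Xq$: the element $X^{-1}X^{n_1}$ does not change, the tuple is still $p$-good, and now $R_X=q$.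

## 6. Two $p$-good tuples with the same $\mathbf d$

**Lemma 6 (Key Lemma).** Let $(\mathbf d;X_\iota,Y_\iota,Z_\iota,k_\iota)$, $\iota=1,2$, be $p$-good tuples in a group $G$ with the same $\mathbf d$. Let $m$ be a positive integer with $p\mid m$, and suppose

* (c1) $[L_1,L'_2]=[L_2,L'_1]=1$ for distinct letters $L,L'\in\{X,Y,Z\}$;
* (c2) $\zeta(X_1,X_2)=\zeta(Y_1,Y_2)=:z$ and $z^m=1$;
* (c3) with $u:=\zeta(k_1,k_2)$ we have $\zeta(k_1^{-1},k_2^{-1})=u^{-1}$.

Then $u^{2m/p}=1$.

*Proof.* Write $\rho_{s,\iota}$, $R_{X,\iota}$, $R_{Y,\iota}$ for the elements of the $\iota$-th tuple. A symbol $L$ stands for the pair $(L_1,L_2)$, and products, inverses and conjugates of symbols are taken entrywise. Write $L\perp L'$ if $[L_1,L'_2]=[L_2,L'_1]=1$. This relation is symmetric. For fixed $L$, the pairs $L'$ with $L\perp L'$ form the subgroup $C_G(L_2)\times C_G(L_1)$ of $G\times G$, so they are closed under products and inverses. And $L\perp L'$ implies $L^\delta\perp L'^\delta$ for $\delta\in\Delta_p$, because both tuples have the same $\mathbf d$.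

**Step 1 (pieces in distinct classes commute across the two tuples).** We show $\rho_s\perp\rho_{s'}$ for slots $s,s'$ in distinct classes. The letter $Z$ is there for this purpose: $n_1$ does not move it and $n_2$ does not move $X$. By (c1), $X\perp Z$. Conjugating by $n_1$, which fixes $Z$, gives $X^{n_1}\perp Z$, so $\rho_{(1,1)}=X^{-1}X^{n_1}\perp Z$. Conjugating by $n_2$, which fixes $\rho_{(1,1)}$ by (g3), gives $\rho_{(1,1)}\perp Z^{n_2}$, so $\rho_{(1,1)}\perp Z^{-1}Z^{n_2}=\rho_{(2,1)}$. Now conjugate by $\Delta_p^+$, which is transitive on ordered pairs of slots in distinct classes.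

**Step 2 (remainders commute across with all pieces).** We show $R_X\perp\rho_s$ and $R_Y\perp\rho_s$ for all slots $s$. Conjugating $X\perp Z$ by $n_2$, which fixes $X$, gives $X\perp Z^{n_2}$, so $X\perp\rho_{(2,1)}$. By Step 1, $\rho_{(1,1)}\perp\rho_{(2,1)}$. Hence $R_X=\rho_{(1,1)}^{-1}X\perp\rho_{(2,1)}$. Conjugate by $\Delta_p^+$, which is transitive on slots and fixes $R_X$ by (g4): $R_X\perp\rho_s$ for all $s$. In the same way $Y\perp Z$ and $Y^{n_2}=Y$ give $Y\perp\rho_{(2,1)}$; with $\rho_{(1,2)}\perp\rho_{(2,1)}$ from Step 1 we get $R_Y\perp\rho_{(2,1)}$, and then $R_Y\perp\rho_s$ for all $s$.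

Together with (g1), which covers equal $\iota$, we now know:
$$\text{every }\rho_{s,\iota}\text{ commutes with }R_{X,1},R_{X,2},R_{Y,1},R_{Y,2}.\tag{3}$$

**Step 3 (pieces in one class commute across, up to one harmless element).** The model case needs distinct pieces of class $0$ to commute; we get this up to a fixed element $\kappa$. Put $a=\rho_{(1,1),1}$, $b=\rho_{(1,2),2}$, $R=R_{X,1}$, $Q=R_{Y,2}$. Then $X_1=aR$ and $Y_2=bQ$ commute by (c1), and by (3) each of $a,b$ commutes with each of $R,Q$. Hence
$$ab\,RQ=X_1Y_2=Y_2X_1=ba\,QR,$$
so
$$\kappa:=[a,b]=(ba)^{-1}ab=QR(RQ)^{-1}=QRQ^{-1}R^{-1}\in\langle R_{X,1},R_{Y,2}\rangle.$$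
Therefore $\kappa$ commutes with $\mathbf d(\Delta_p)$ by (g4), and with all $\rho_{s,\iota}$ by (3). Conjugating $[\rho_{(1,1),1},\rho_{(1,2),2}]=\kappa$ by $\Delta_p^+$, which is transitive on ordered pairs of distinct slots in the same class, we get
$$[\rho_{s,1},\rho_{s',2}]=\kappa\quad\text{for all distinct }s,s'\text{ in the same class}.$$
Also $[\rho_{s,\iota},\rho_{s',\iota}]=1$ by (g1).

Let $P=\langle\kappa,\rho_{(0,i),\iota}:i\in[p],\iota=1,2\rangle$. Then $\langle\kappa\rangle$ is central in $P$. In $P/\langle\kappa\rangle$ the images of the subgroups $\langle\rho_{(0,i),1},\rho_{(0,i),2}\rangle$ for distinct $i$ commute elementwise, because their generators commute. Put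
$$\eta_{c,i}=\zeta(\rho_{(c,i),1},\rho_{(c,i),2}).$$
Since $k_\iota=\prod_i\rho_{(0,i),\iota}$, rule (2) in $P/\langle\kappa\rangle$ gives
$$u\in\eta_{0,1}\,\eta_{0,2}\cdots\eta_{0,p}\,\langle\kappa\rangle.\tag{4}$$

**Step 4 (all $\eta_{0,i}$ are equal).** This replaces the hypothesis of the model case that $\zeta$ of the $i$-th pieces does not depend on $i$. Put $\xi_X=\zeta(R_{X,1},R_{X,2})$ and $\xi_Y=\zeta(R_{Y,1},R_{Y,2})$; both are centralized by $\mathbf d(\Delta_p)$. As $X_\iota=\rho_{(1,1),\iota}R_{X,\iota}$ and $Y_\iota=\rho_{(1,2),\iota}R_{Y,\iota}$, (3) and (2) give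
$$z=\eta_{1,1}\,\xi_X=\eta_{1,2}\,\xi_Y.\tag{5}$$
Let $3\le i\le p$.

First let $\delta$ be the transposition $(1\,i)$ in class 1. It fixes $\rho_{(1,2),\iota}$ and $R_{Y,\iota}$, so it fixes $Y_\iota$. Since $z=\zeta(Y_1,Y_2)$, we get $z^\delta=z$. On the other hand $X_\iota^\delta=\rho_{(1,i),\iota}R_{X,\iota}$, so from $z=\zeta(X_1,X_2)$ we get $z^\delta=\eta_{1,i}\,\xi_X$. Comparing with (5), $\eta_{1,i}=\eta_{1,1}$.

Next let $\delta$ be the transposition $(2\,i)$ in class 1. It fixes $X_\iota$, hence $z$, and it maps $Y_\iota$ to $\rho_{(1,i),\iota}R_{Y,\iota}$. So $z=\eta_{1,i}\,\xi_Y$, and $\eta_{1,i}=\eta_{1,2}$.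

Thus all $\eta_{1,i}$ are equal to one element $\eta$. Conjugating by $\hat\sigma$ with $\sigma=(0\,1)$, all $\eta_{0,i}$ are equal to $\eta_0:=\eta^{\hat\sigma}$. By (4),
$$u=\eta_0^{\,p}\,\kappa^{\,j}\quad\text{for some integer }j.\tag{6}$$

**Step 5 (take the power $m/p$ and apply $n_0$).** In the model case we would have $\eta_0^m=1$. Here we only get that $\eta_0^m$ is centralized by $\mathbf d(\Delta_p)$, and the sign change $n_0$ removes this defect. By (3), $\eta$ commutes with $\xi_X$, so (5) gives $1=z^m=\eta^m\xi_X^m$, that is, $\eta^m=\xi_X^{-m}$. Conjugating by $\hat\sigma$ gives $\eta_0^m=\xi_X^{-m}$, which is centralized by $\mathbf d(\Delta_p)$. As $\kappa$ commutes with $\eta_0$, (6) yields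
$$u^{m/p}=\eta_0^m\,\kappa^{jm/p},$$
and this is centralized by $\mathbf d(\Delta_p)$, in particular by $n_0$. But by (g3) and (g1), $k_\iota^{n_0}=\prod_i\rho_{(0,i),\iota}^{-1}=k_\iota^{-1}$. So $u^{n_0}=\zeta(k_1^{-1},k_2^{-1})=u^{-1}$ by (c3). Therefore $u^{m/p}=(u^{m/p})^{n_0}=u^{-m/p}$, and $u^{2m/p}=1$. $\square$

If $u$ has order exactly $m$, the conclusion is impossible: $p\ge5$ gives $0<2m/p<m$. It remains to build the groups $H_r$. We need elements $s_\gamma$ of order $3$, an automorphism inverting them (for the $n_c$), and central values $\zeta(s_\beta,s_{\beta'})$ of prescribed order.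

## 7. Two elements of order $3$ with $\zeta(s,t)$ central of order $m$

**Lemma 7.** Let $m\ge1$ with $\gcd(m,6)=1$. There are a finite group $E_m$, elements $s,t\in E_m$ of order $3$, and an automorphism $\nu$ of $E_m$ with $\nu^2=1$, $\nu(s)=s^{-1}$, $\nu(t)=t^{-1}$, such that $\zeta(s,t)$ is central of order $m$ and $\nu(\zeta(s,t))=\zeta(s,t)^{-1}$.

*Proof.* **Step 1 (a Heisenberg group).** It supplies commutators of order $m$. On $(\mathbb Z/m)^2$ let $b((x,y),(x',y'))=xy'-yx'$, and let $\mathcal V_m=(\mathbb Z/m)^2\times\mathbb Z/m$ with
$$(v,c)(v',c')=\big(v+v',\ c+c'+\tfrac12b(v,v')\big);$$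
$\tfrac12$ makes sense as $m$ is odd. Both ways of multiplying three elements give the last coordinate $c+c'+c''+\frac12\big(b(v,v')+b(v,v'')+b(v',v'')\big)$, so the product is associative. The identity is $(0,0)$ and $(v,c)^{-1}=(-v,-c)$. Since $b$ is alternating, $[(v,c),(v',c')]=(0,b(v,v'))$. Since $b(Av,Av')=\det(A)\,b(v,v')$, the map $(v,c)\mapsto(Av,\det(A)c)$ is an automorphism for each $A\in GL_2(\mathbb Z/m)$.

**Step 2 (an element of order $3$).** Let $v_1,v_2$ be the standard basis, and let $Mv_1=v_2$, $Mv_2=-v_1-v_2$. Then $\det M=1$ and $M^2+M+1=0$, so $M^3=1$. Put $E_m=\mathcal V_m\rtimes\langle\theta\rangle$ with $\theta$ of order $3$ and $(v,c)^\theta=(Mv,c)$. Let $w=(v_1,0)$, $s=\theta$ and $t=\theta^w$. Both have order $3$ (if $m=1$, then $s=t=\theta$).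

**Step 3 (compute $\zeta(s,t)$).** With $b(-v_2,v_1)=1$,
$$s^{-1}t=\theta^{-1}w^{-1}\theta\, w=(w^{-1})^\theta w=(-v_2,0)(v_1,0)=(v_1-v_2,\tfrac12).$$
As $M(v_1-v_2)=v_2+v_1+v_2$, we have $(s^{-1}t)^s=(v_1+2v_2,\tfrac12)$. So
$$\zeta(s,t)=(0,\,b(v_1-v_2,\,v_1+2v_2))=(0,\,1\cdot2-(-1)\cdot1)=(0,3).$$
All $(0,c)$ are central in $\mathcal V_m$ and fixed by $\theta$, hence central in $E_m$. The order of $(0,3)$ is $m$ because $3\nmid m$.

**Step 4 (the inverting automorphism).** Let $Nv_1=v_1$, $Nv_2=-v_1-v_2$. Then $\det N=-1$ and $N^2=1$, since $N(-v_1-v_2)=-v_1+v_1+v_2=v_2$. Moreover $NM=M^{-1}N$. To check this, note $M^{-1}v_1=-v_1-v_2$ and $M^{-1}v_2=v_1$. On $v_1$: $NMv_1=Nv_2=-v_1-v_2$ and $M^{-1}Nv_1=M^{-1}v_1=-v_1-v_2$. On $v_2$: $NMv_2=N(-v_1-v_2)=v_2$ and $M^{-1}Nv_2=M^{-1}(-v_1-v_2)=v_1+v_2-v_1=v_2$. By Step 1, $(v,c)\mapsto(Nv,-c)$ is an automorphism of $\mathcal V_m$. Together with $\theta\mapsto\theta^{-1}$ it respects the action, as $(NMv,-c)=(M^{-1}Nv,-c)$. So it defines an automorphism $\nu$ of $E_m$ with $\nu^2=1$. Since $\nu(w)=w$, we have $\nu(s)=s^{-1}$ and $\nu(t)=(\theta^{-1})^w=t^{-1}$.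 Finally $\nu(0,3)=(0,-3)$. $\square$

## 8. The group $\mathbb E$: prescribed orders for all pairs $\alpha<\beta<\omega_1$

Fix once and for all injections $e_\beta:\beta\to\omega$ for $\beta<\omega_1$. Let $\emptyset\ne r\subseteq\Pi$; the set $r$ is fixed in Sections 8 to 10. For $\alpha<\beta<\omega_1$ put
$$m_{\alpha\beta}=m^r_{\alpha\beta}=\prod\{q\in\Pi\setminus r:\ q\le e_\beta(\alpha)\}.$$
The empty product is $1$, and $\gcd(m_{\alpha\beta},6)=1$. In $\prod_{\alpha<\beta<\omega_1}E_{m_{\alpha\beta}}$ let $s_\gamma$ have $\{\alpha<\beta\}$-coordinate $s$ if $\gamma=\alpha$, $t$ if $\gamma=\beta$, and $1$ otherwise. Let $\mathbb E=\langle s_\gamma:\gamma<\omega_1\rangle$.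

**Lemma 8.** (a) Each $s_\gamma$ has order $3$, and $s_\alpha\ne s_\beta$ for $\alpha\neq\beta$. (b) $\mathbb E$ is LF. (c) For $\alpha<\beta$ the element $c_{\alpha\beta}=\zeta(s_\alpha,s_\beta)$ is central in $\mathbb E$ of order $m_{\alpha\beta}$, and $C=\langle c_{\alpha\beta}:\alpha<\beta<\omega_1\rangle$ is the direct sum of the $\langle c_{\alpha\beta}\rangle$. For every $p\in r$, multiplication by $p$ is bijective on $C$, written additively. (d) There is an automorphism $\nu$ of $\mathbb E$ with $\nu^2=1$, $\nu(s_\gamma)=s_\gamma^{-1}$ and $\nu(c)=c^{-1}$ for $c\in C$. In particular $\zeta(s_\alpha^{-1},s_\beta^{-1})=c_{\alpha\beta}^{-1}$.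

*Proof.* (a) All nontrivial coordinates of $s_\gamma$ have order $3$. At a coordinate $\{\alpha,\delta\}$ with $\delta\ne\alpha,\beta$, the element $s_\alpha$ is nontrivial and $s_\beta$ is trivial.

(b) The orders $m_{\alpha\beta}$ may be unbounded, so this needs an argument: we show that a finite set of generators sees only finitely many different kernels. Let $S\subset\omega_1$ be finite and let $\Phi$ be the free group on $\{x_\gamma:\gamma\in S\}$. For each coordinate consider the homomorphism from $\Phi$ to that coordinate induced by $x_\gamma\mapsto s_\gamma$. There are finitely many coordinates with both indices in $S$. At a coordinate with exactly one index $\gamma$ in $S$, the generator $x_\gamma$ goes to an element of order exactly $3$ and the others go to $1$; the kernel consists of the words whose exponent sum in $x_\gamma$ is divisible by $3$, so it depends only on $\gamma$. At the remaining coordinates the map is trivial. So only finitely many different kernels occur, each of finite index because each coordinate group is finite. Their intersection is the kernel of $\Phi\to\langle s_\gamma:\gamma\in S\rangle$,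 and it has finite index. So this group is finite. Each finitely generated subgroup of $\mathbb E$ lies in such a group.

(c) At a coordinate other than $\{\alpha,\beta\}$ at least one of $s_\alpha,s_\beta$ is trivial, so $\zeta$ is trivial there, because $\zeta(x,1)=\zeta(1,y)=1$. At $\{\alpha,\beta\}$ the value is $\zeta(s,t)$, central of order $m_{\alpha\beta}$ by Lemma 7. So $c_{\alpha\beta}$ is central of order $m_{\alpha\beta}$, and elements for distinct pairs live on distinct coordinates, so $C$ is their direct sum. No prime in $r$ divides any $m_{\alpha\beta}$. So for $p\in r$ multiplication by $p$ is bijective on each summand, hence on $C$.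

(d) Apply the automorphism $\nu$ of Lemma 7 at each coordinate. This is an automorphism of the full product of order dividing $2$; it sends each $s_\gamma$ to $s_\gamma^{-1}$, so it preserves $\mathbb E$, and it inverts each $c_{\alpha\beta}$. Finally $\zeta(s_\alpha^{-1},s_\beta^{-1})=\nu(\zeta(s_\alpha,s_\beta))=c_{\alpha\beta}^{-1}$. $\square$

## 9. Splitting one element into $p$ pieces for all $p\in r$ at once

For one prime $p$ we could work in $\mathbb E^p$, take $k_\gamma$ to be the diagonal element $s_\gamma$ and let the pieces be its coordinates. Then $\zeta$ of the $i$-th pieces is $c_{\beta\beta'}$ at place $i$, and these values differ for different $i$, while (c2) requires them to be equal. So we would divide $\mathbb E^p$ by the central subgroup of those $(c_1,\dots,c_p)\in C^p$ with $\sum c_i=0$. To serve all $p\in r$ simultaneously, we use functions on $\prod_{p\in r}[p]$, and averages in place of sums, because averages do not change when more coordinates are taken into account. Averages exist since we can divide by $p\in r$ in $C$.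

Let $\mathcal J=\prod_{p\in r}[p]$, a compact space, and $U_{p,i}=\{x\in\mathcal J:x_p=i\}$ for $p\in r$, $i\in[p]$. Let $\mathfrak F$ be the group of locally constant functions $\mathcal J\to\mathbb E$. By compactness each of them depends on finitely many coordinates. So a finitely generated subgroup of $\mathfrak F$ embeds in a finite power of $\mathbb E$, and $\mathfrak F$ is LF.

The $C$-valued functions form a central subgroup of $\mathfrak F$. If such an $f$ depends only on the coordinates in the finite set $F\subseteq r$, put
$$I(f)=\Big(\prod_{p\in F}p\Big)^{-1}\sum_{x\in\prod_{p\in F}[p]}f(x)\ \in C .$$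
Adding a prime $q$ to $F$ repeats each summand $q$ times and divides by $q$ once more, so the value does not change. Hence $I$ is a well-defined homomorphism. Let $K=\ker I$, which is central in $\mathfrak F$, and let $\bar{\mathfrak F}=\mathfrak F/K$, again LF. For clopen $U\subseteq\mathcal J$ and $g\in\mathbb E$ let $g[U]\in\bar{\mathfrak F}$ be the image of the function equal to $g$ on $U$ and to $1$ off $U$.

**Lemma 9.** Let $p\in r$.

* (i) The homomorphisms $g\mapsto g[\mathcal J]$ and $g\mapsto g[U_{p,1}]$ are injective on $\mathbb E$.
* (ii) $c[U_{p,1}]=c[U_{p,2}]$ for all $c\in C$.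
* (iii) The automorphism $\nu$, acting on values, and the groups $\mathrm{Sym}(q)$, $q\in r$, acting by $f^\pi(x)=f(x\pi^{-1})$ with $\pi$ applied to the $q$-th coordinate of $x$, induce pairwise commuting actions of $\langle\nu\rangle$ and of the $\mathrm{Sym}(q)$ on $\bar{\mathfrak F}$. For $\pi\in\mathrm{Sym}(p)$ we have $g[U_{p,i}]^\pi=g[U_{p,i\pi}]$.

*Proof.* (i) The function with constant value $g$ lies in $K$ only if $g\in C$ and $I=g=0$. The function equal to $g$ on $U_{p,1}$ and to $1$ elsewhere lies in $K$ only if $g\in C$ and $I=\frac1pg=0$, that is, $g=0$.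

(ii) The function with value $c$ on $U_{p,1}$, $c^{-1}$ on $U_{p,2}$ and $1$ elsewhere is $C$-valued with $I=\frac1p(c-c)=0$. So it lies in $K$.

(iii) These actions on $\mathfrak F$ commute pairwise, and they map $C$-valued functions to $C$-valued functions. As $\nu$ inverts $C$, $I(\nu f)=-I(f)$; and permuting a coordinate only permutes the summands in $I$. So $K$ is preserved. The function $f^\pi$, for $f$ equal to $g$ on $U_{p,i}$ and to $1$ elsewhere, takes the value $g$ exactly where $x_p\pi^{-1}=i$, that is, $x_p=i\pi$ (if $g\neq1$; otherwise there is nothing to prove). $\square$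

## 10. The groups $H_r$

Now we let the $p$-pieces for all $p\in r$ coexist in single letters $X_\gamma,Y_\gamma,Z_\gamma$. Each prime gets two private coordinates $1_p,2_p$, for the classes $1$ and $2$; all primes share the coordinate $a$, for class $0$, where $k_\gamma$ lives.

Let $\Omega=\{a\}\cup\{1_p,2_p:p\in r\}$, $\Omega_p=\{a,1_p,2_p\}$, and let $\mathfrak B=\bar{\mathfrak F}^{\,\Omega}$ be the full power. For $p\in r$ let $\Delta_p$ act on $\mathfrak B$ through the coordinates in $\Omega_p$, with the classes $0,1,2$ identified with $a,1_p,2_p$: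

* $n_c$ applies $\nu$ at coordinate $c$;
* $\pi_c$ applies $\pi$ (on the $p$-th coordinate of $\mathcal J$) at coordinate $c$;
* $\hat\sigma$ moves the entry at coordinate $c$ to coordinate $c\sigma$;
* coordinates outside $\Omega_p$ are fixed.

By Lemma 9(iii), $\{\pm1\}\times\mathrm{Sym}(p)$ acts on $\bar{\mathfrak F}$, with $-1$ acting as $\nu$; so this is the standard action of the wreath product on $\bar{\mathfrak F}^{\,\Omega_p}$, and we get a homomorphism $\varepsilon_p:\Delta_p\to\mathrm{Aut}(\mathfrak B)$. Let $\mathbb D=\langle\varepsilon_p(\Delta_p):p\in r\rangle$. In $\mathfrak B\rtimes\mathbb D$ define, for $\gamma<\omega_1$ (coordinates not mentioned are $1$):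

* $X_\gamma$: coordinate $1_p$ is $s_\gamma[U_{p,1}]$ for every $p\in r$;
* $Y_\gamma$: coordinate $1_p$ is $s_\gamma[U_{p,2}]$ for every $p\in r$;
* $Z_\gamma$: coordinate $2_p$ is $s_\gamma[U_{p,1}]$ for every $p\in r$;
* $k_\gamma$: coordinate $a$ is $s_\gamma[\mathcal J]$.

Let $H_r=\langle\mathbb D,\ X_\gamma,Y_\gamma,Z_\gamma,k_\gamma\ (\gamma<\omega_1)\rangle$. We regard $\varepsilon_p$ as a homomorphism $\Delta_p\to\mathbb D\le H_r$.

**Lemma 10.** $H_r$ is locally finite of cardinality $\aleph_1$.

*Proof.* **Step 1 (cardinality).** $\mathbb D$ is generated by countably many finite groups, so it is countable, and $|H_r|\le\aleph_1$. The $s_\gamma$ are pairwise distinct by Lemma 8(a), so the $k_\gamma$ are pairwise distinct by Lemma 9(i).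

**Step 2 (split off the coordinates used by finitely many primes).** The letters have infinitely many nontrivial coordinates when $r$ is infinite, so we separate the coordinates on which the automorphisms act from the others. For finite $F\subseteq r$ put $\Omega_F=\bigcup_{p\in F}\Omega_p$ and $\mathbb D_F=\langle\varepsilon_p(\Delta_p):p\in F\rangle$. The group $\mathbb D_F$ is finite: by Lemma 9(iii) the finite group $(\langle\nu\rangle\times\prod_{p\in F}\mathrm{Sym}(p))\wr\mathrm{Sym}(\Omega_F)$ acts on $\mathfrak B$ through the coordinates in $\Omega_F$, and its image contains every $\varepsilon_p(\Delta_p)$ with $p\in F$. A finitely generated subgroup of $H_r$ lies in some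
$$L=\langle\mathbb D_F,\ X_\gamma,Y_\gamma,Z_\gamma,k_\gamma\ (\gamma\in S)\rangle$$
with $F\subseteq r$ finite and nonempty and $S\subset\omega_1$ finite. Since $\mathbb D_F$ acts trivially on the coordinates outside $\Omega_F$,
$$\mathfrak B\rtimes\mathbb D_F\cong\big(\bar{\mathfrak F}^{\,\Omega_F}\rtimes\mathbb D_F\big)\times\bar{\mathfrak F}^{\,\Omega\setminus\Omega_F}.$$
It suffices that both projections of $L$ are finite.

**Step 3 (the first factor).** It has the normal subgroup $\bar{\mathfrak F}^{\,\Omega_F}$ of finite index, and this is a finite power of an LF group, hence LF. A finitely generated subgroup of the first factor meets it in a subgroup of finite index, which is therefore finitely generated and hence finite. So the first factor is LF, and the projection of $L$ is finite.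

**Step 4 (the second factor).** A full power with infinitely many coordinates needs care, and what saves us is that the letters look "the same" at every prime. Here $\mathbb D_F$ projects trivially, and so does each $k_\gamma$, since $a\in\Omega_F$. The coordinates are $1_p,2_p$ with $p\in r\setminus F$. Since $U_{p,1}$ and $U_{p,2}$ are disjoint, $g[U_{p,1}]$ and $h[U_{p,2}]$ commute, so
$$\phi:\mathbb E\times\mathbb E\times\mathbb E\to\bar{\mathfrak F}^{\,\Omega\setminus\Omega_F},\qquad \phi(g,h,l)\text{ is }g[U_{p,1}]\,h[U_{p,2}]\text{ at }1_p,\ \ l[U_{p,1}]\text{ at }2_p\quad(p\in r\setminus F)$$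
is a homomorphism. The projections of $X_\gamma,Y_\gamma,Z_\gamma$ are $\phi(s_\gamma,1,1)$, $\phi(1,s_\gamma,1)$, $\phi(1,1,s_\gamma)$. So the projection of $L$ is the $\phi$-image of a finitely generated subgroup of $\mathbb E\times\mathbb E\times\mathbb E$. This group is LF by Lemma 8(b), so the projection is finite. $\square$

## 11. Verification of (P1) and (P2), and the end of the proof

**Lemma 11.** For $p\in r$ and $\gamma<\omega_1$ the tuple $(\varepsilon_p;X_\gamma,Y_\gamma,Z_\gamma,k_\gamma)$ is $p$-good in $H_r$.

*Proof.* (g1) All $\Delta_p$-conjugates of the letters lie in $\mathfrak B$, and their coordinates are images of $\langle s_\gamma\rangle$-valued functions, because $\nu(s_\gamma)=s_\gamma^{-1}$. So they commute.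

(g2) $n_2$ acts only at $2_p$, where $X_\gamma,Y_\gamma$ are trivial, and $n_1$ acts only at $1_p$, where $Z_\gamma$ is trivial.

(g3) Let $\rho_{(c,i)}$ have coordinate $c\in\Omega_p$ equal to $s_\gamma[U_{p,i}]$ and all others equal to $1$. The rule $\rho_s^\delta=\rho_{s'}^\tau$ for $(1,s)\delta=(\tau,s')$ holds for $\delta=n_c$ as $\nu(s_\gamma)=s_\gamma^{-1}$, for $\delta=\pi_c$ by Lemma 9(iii), and clearly for $\delta=\hat\sigma$. It passes to products: if $(1,s)\delta=(\tau,s')$ and $(1,s')\delta'=(\tau',s'')$, then $(1,s)\delta\delta'=(\tau\tau',s'')$, because $\delta'$ commutes with the global sign change, and $\rho_s^{\delta\delta'}=(\rho_{s'}^\tau)^{\delta'}=\rho_{s''}^{\tau\tau'}$. As $\Delta_p$ is finite, every element is a product of the generators, so the rule holds on $\Delta_p$. Since $s_\gamma^3=1$, the element $X_\gamma^{-1}X_\gamma^{n_1}$ has $1_p$-coordinate $s_\gamma^{-2}[U_{p,1}]=s_\gamma[U_{p,1}]$. Its other coordinates are $1$, because $n_1$ acts only at $1_p$. So it is $\rho_{(1,1)}$. In the same way $Y_\gamma^{-1}Y_\gamma^{n_1}=\rho_{(1,2)}$ and $Z_\gamma^{-1}Z_\gamma^{n_2}=\rho_{(2,1)}$.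 All $\rho_s$ are $\Delta_p$-conjugates of $\rho_{(1,1)}\in B$, so they lie in $B$. Finally $\prod_i\rho_{(0,i)}=k_\gamma$, because the sets $U_{p,i}$, $i\in[p]$, partition $\mathcal J$.

(g4) $\rho_{(1,1)}^{-1}X_\gamma$ and $\rho_{(1,2)}^{-1}Y_\gamma$ are trivial on $\Omega_p$, so $\varepsilon_p(\Delta_p)$ fixes them. $\square$

**Lemma 12.** For $\beta<\beta'<\omega_1$ the elements $X,Y,Z,k$ with index $\beta$ (as $\iota=1$) and with index $\beta'$ (as $\iota=2$) satisfy (c1), (c2), (c3) with $m=m_{\beta\beta'}$, and $u=\zeta(k_\beta,k_{\beta'})$ has order exactly $m$.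

*Proof.* (c1) At each $1_p$ the $X$-letters and the $Y$-letters have disjoint supports $U_{p,1}$ and $U_{p,2}$, and the $Z$-letters live on other coordinates.

(c2) At each $1_p$ with $p\in r$, $\zeta(X_\beta,X_{\beta'})$ is $c_{\beta\beta'}[U_{p,1}]$ and $\zeta(Y_\beta,Y_{\beta'})$ is $c_{\beta\beta'}[U_{p,2}]$. These are equal by Lemma 9(ii). At all other coordinates both are $1$. Since $c_{\beta\beta'}^m=1$, the $m$-th power of the common value is $1$.

(c3) $u$ has $a$-coordinate $c_{\beta\beta'}[\mathcal J]$ and all other coordinates $1$. By Lemma 8(c) and Lemma 9(i) it has order $m$. By Lemma 8(d), $\zeta(k_\beta^{-1},k_{\beta'}^{-1})$ has $a$-coordinate $c_{\beta\beta'}^{-1}[\mathcal J]$ and all others $1$. So it is $u^{-1}$. $\square$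

The statements in Lemma 12 mention neither a prime $p$ nor a homomorphism $\mathbf d$, and they are preserved by embeddings. So they remain true in every overgroup, whatever witnesses it contains.

**Lemma 13.** Let $p\in\Pi\setminus r$, let $f:H_r\to G$ be an embedding into a group, and let $\mathbf d:\Delta_p\to G$ be a homomorphism. Then the set
$$\mathcal G=\{\beta<\omega_1:\ (\mathbf d;f(X_\beta),f(Y_\beta),f(Z_\beta),f(k_\beta))\text{ is }p\text{-good}\}$$
is countable.

*Proof.* Suppose $\mathcal G$ is uncountable. Then some $\beta'\in\mathcal G$ has infinitely many predecessors in $\mathcal G$. As $e_{\beta'}$ is injective, only finitely many of them have $e_{\beta'}$-value below $p$. So there is $\beta<\beta'$ in $\mathcal G$ with $e_{\beta'}(\beta)\ge p$. Since $p\in\Pi\setminus r$, this gives $p\mid m:=m^r_{\beta\beta'}$. By Lemma 12 the $f$-images satisfy (c1)–(c3), and both tuples are $p$-good with the same $\mathbf d$. Lemma 6 gives $f(\zeta(k_\beta,k_{\beta'}))^{2m/p}=1$. But $f(\zeta(k_\beta,k_{\beta'}))$ has order $m$, and $0<2m/p<m$ because $p\ge5$. This is a contradiction. $\square$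

*Proof of Theorem 2.* We apply Proposition 4 with the groups $\Delta_p$ and the notion of $p$-goodness of Section 5, which is preserved by embeddings, the groups $H_r$ of Section 10, the tuples $x^r_\gamma=(X_\gamma,Y_\gamma,Z_\gamma,k_\gamma)$ and the homomorphisms $\varepsilon^r_p=\varepsilon_p:\Delta_p\to H_r$. By Lemma 10 each $H_r$ is LF of cardinality $\aleph_1$. Lemma 11 is (P1) and Lemma 13 is (P2). So, if $\mu(\lambda)<2^{\aleph_0}$ and $(G_i)_{i\in I}$ is a family of fewer than $2^{\aleph_0}$ groups of cardinality $\le\lambda$, then some $H_r$ embeds in no $G_i$. $\square$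

With the deduction in Section 2, Theorem 1 follows: ZFC proves that $ULF_{\aleph_1}$ has no universal object, so the statement "there exists a universal object in $ULF_{\aleph_1}$" is not consistent with ZFC. $\blacksquare$
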